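\title{The isomorphism relation on torsion-free abelian groups of finite rank is essentially free}

\begin{abstract}
We show that for every $n\ge 1$ the isomorphism relation on the space of torsion-free abelian groups of rank $n$ is Borel bireducible with the orbit equivalence relation of a free Borel action of a countable group. The proof constructs an explicit Borel cocycle with trivial kernel on the coarser relation of quasi-isomorphism. The cocycle is built from the quasi-endomorphism algebra of a group and from one lattice in each of its $p$-adic localizations.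
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The question}

Up to isomorphism, the torsion-free abelian groups of rank $n$ are the additive subgroups of $\mathbb{Q}^n$ that contain $n$ linearly independent elements. They form a Borel subset
\[
R(\mathbb{Q}^n)=\{A\le\mathbb{Q}^n \mid A \text{ contains } n \text{ linearly independent elements}\}
\]
of the compact metrizable space $2^{\mathbb{Q}^n}$. Thus $R(\mathbb{Q}^n)$ is a standard Borel space, that is, a set equipped with the Borel $\sigma$-algebra of some Polish topology. Its $\sigma$-algebra is generated by the sets $\{A \mid x\in A\}$ with $x\in\mathbb{Q}^n$, so every property of $A$ that is built from statements ``$x\in A$'' by Boolean operations and quantifiers over countable sets defines a Borel set. An isomorphism $A\to B$ between members of $R(\mathbb{Q}^n)$ extends uniquely to a $\mathbb{Q}$-linear automorphism of $\mathbb{Q}^n$. Hence the isomorphism relation $\cong_n$ on $R(\mathbb{Q}^n)$ is given by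
\[
A\cong_n B \iff gA=B \text{ for some } g\in GL_n(\mathbb{Q}).
\]

An equivalence relation $E$ on a standard Borel space $X$ is \emph{Borel} if it is a Borel subset of $X\times X$, and \emph{countable} if all its classes are countable. A Borel action of a countable group $G$ on a standard Borel space $Y$ has a countable Borel orbit equivalence relation $E_G^Y$; the relation $\cong_n$ is of this kind. The action is \emph{free} if $g\cdot y\neq y$ for all $y\in Y$ and all $1\neq g\in G$. If $E$ and $F$ are Borel equivalence relations on $X$ and $Z$, a \emph{Borel reduction} of $E$ to $F$ is a Borel map $f\colon X\to Z$ with $x\mathrel{E}y\iff f(x)\mathrel{F}f(y)$. We write $E\le_B F$ if one exists; this says that any solution of the classification problem $F$ yields, by an explicit translation, a solution of the classification problem $E$. The relations are \emph{Borel bireducible} if $E\le_B F$ and $F\le_B E$. A countable Borel equivalence relation is \emph{essentially free} if it is Borel bireducible with $E_G^Y$ for some free Borel action of a countable group $G$ on a standard Borel space $Y$.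

It is known that $\cong_1$ is hyperfinite (an increasing union of a sequence of Borel equivalence relations with finite classes), and hence essentially free. The following question is posed in \cite[Question~6.3]{popa}.

\begin{quote}
\emph{Let $n\ge 2$. Is $\cong_n$ essentially free?}
\end{quote}

In a free action, any two equivalent points are joined by exactly one group element. In the action of $GL_n(\mathbb{Q})$ on $R(\mathbb{Q}^n)$ the element carrying $A$ to $B$ is determined only modulo the stabilizer $\operatorname{Aut}(A)$, which always contains $-1$. Nontrivial stabilizers are not in themselves an obstacle. Let a countable group $G$ act on $X$, let $H\le G$, and let $X_H$ be the set of points whose stabilizer is exactly $H$. If $x$ and $gx$ both lie in $X_H$, then $g$ normalizes $H$; so $N_G(H)/H$ acts freely on $X_H$, and its orbits are the traces of the $G$-orbits. If only countably many stabilizers occur, one can hope to assemble these free actions into one. But here there are uncountably many: for a set $P$ of primes, let $\mathbb{Z}[P^{-1}]$ be the subring of $\mathbb{Q}$ generated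 by the $1/p$ with $p\in P$; the scalar matrix $p$ stabilizes $\mathbb{Z}[P^{-1}]^n$ if and only if $p\in P$. With noncommutative stabilizers that vary in an uncountable family, and no preferred isomorphism between two isomorphic groups, one may well expect a negative answer. The answer is positive.

\begin{theorem}\label{thm:main}
For every $n\ge1$, the relation $\cong_n$ is essentially free.
\end{theorem}

\subsection*{Cocycles and quasi-isomorphism}

Let $E$ be a Borel equivalence relation and $\Gamma$ a countable group. A \emph{cocycle} is a Borel map $\alpha\colon E\to\Gamma$ such that $\alpha(x,y)\alpha(y,z)=\alpha(x,z)$ whenever $x\mathrel{E}y\mathrel{E}z$. (A map into a countable set is Borel if the preimage of each point is Borel.) One should think of $\alpha(x,y)$ as carrying $y$ to $x$. The identity forces $\alpha(x,x)=1$ and $\alpha(y,x)=\alpha(x,y)^{-1}$. The cocycle has \emph{trivial kernel} if $\alpha(x,y)=1$ implies $x=y$. Such cocycles are exactly what survives of a free action under Borel reductions.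

\begin{theorem}\label{thm:criterion}
A countable Borel equivalence relation is essentially free if and only if it admits a cocycle with trivial kernel into some countable group.
\end{theorem}

A cocycle with trivial kernel restricts to every Borel subrelation, so we are free to enlarge $\cong_n$. Two groups $A,B\in R(\mathbb{Q}^n)$ are \emph{quasi-equal}, written $A\doteq B$, if $mA\subseteq B$ and $mB\subseteq A$ for some integer $m\ge1$. They are \emph{quasi-isomorphic}, written $A\approx_n B$, if $gA\doteq B$ for some $g\in GL_n(\mathbb{Q})$. The relation $\approx_n$ contains $\cong_n$ and is again a countable Borel equivalence relation (Lemma~\ref{lem:countable}). A \emph{Borel homomorphism} from $F$ to $E$ is a Borel map $f$ with $z\mathrel{F}z'\Rightarrow f(z)\mathrel{E}f(z')$. Theorem~\ref{thm:main} is contained in the following result.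

\begin{theorem}\label{thm:strong}
\begin{enumerate}
\item[(a)] For every $n\ge1$ there are a countable group $\Gamma$ and a cocycle ${\approx_n}\to\Gamma$ with trivial kernel. Consequently every Borel equivalence relation $F\subseteq{\approx_n}$ (for example $\approx_n$ itself, $\cong_n$, or the orbit relation of any subgroup of $GL_n(\mathbb{Q})$) is essentially free. Moreover, $F$ is Borel isomorphic to the restriction of the orbit relation of a free Borel action of a countable group to a Borel set meeting every orbit.
\item[(b)] Let $\approx$ be the relation $\bigsqcup_n\approx_n$ on $\bigsqcup_{n\ge1}R(\mathbb{Q}^n)$. If a countable Borel equivalence relation $F$ admits a countable-to-one Borel homomorphism to $\approx$ (in particular if $F\le_B{\approx}$), then $F$ is essentially free.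
\end{enumerate}
\end{theorem}

The gain in passing to $\approx_n$ is that the stabilizer of the $\doteq$-class of $A$ is the unit group of a subalgebra of $M_n(\mathbb{Q})$, and there are only countably many subalgebras. The argument with $N_G(H)/H$ then gives a cocycle, but its kernel is $\doteq$ rather than equality. The remaining task is to remove this kernel, using the fact that quasi-equal groups differ only at finitely many primes, and there only by a finite amount.

Section~\ref{sec:cocycles} proves Theorem~\ref{thm:criterion} and a general lemma for removing the kernel of a cocycle. Section~\ref{sec:local} introduces localizations and carries out the whole argument in rank one. Sections \ref{sec:lattice}--\ref{sec:XD} supply what higher rank requires, and Section~\ref{sec:proofs} assembles the pieces.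

\section{Cocycles with trivial kernel}\label{sec:cocycles}

The only fact from descriptive set theory that we use is the \emph{Lusin--Novikov theorem}: if $X,Z$ are standard Borel spaces and $P\subseteq X\times Z$ is a Borel set with all sections $\{z \mid (x,z)\in P\}$ countable, then the projection of $P$ to $X$ is Borel, and $P$ is the union of the graphs of countably many Borel maps $g_i\colon X_i\to Z$ with Borel domains $X_i\subseteq X$. We need three consequences.
\begin{enumerate}
\item[(LN1)] If $E$ is a countable Borel equivalence relation on $X$, there are Borel maps $g_i\colon X\to X$, $i\in\mathbb{N}$, such that the class of $x$ is $\{g_i(x)\mid i\in\mathbb{N}\}$. (Take $P=E$ and extend each $g_i$ by the identity.)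
\item[(LN2)] If $f\colon Z\to X$ is Borel and countable-to-one, there is a Borel map $\iota\colon Z\to\mathbb{N}$ that is injective on each fiber of $f$. (Take $P=\{(x,z)\mid f(z)=x\}$, and let $\iota(z)$ be the least $i$ with $f(z)\in X_i$ and $g_i(f(z))=z$.)
\item[(LN3)] If $f\colon Z\to X$ is Borel and injective, then $f(Z)$ is Borel and $f^{-1}\colon f(Z)\to Z$ is Borel. (With the same $P$, the map $f^{-1}$ agrees with $g_i$ on $X_i$.)
\end{enumerate}

To build a free action from a cocycle $\alpha\colon E\to\Gamma$, let $\Gamma$ act on $\Gamma\times X$ by left multiplication and glue the copies of $X$ along $\alpha$. The difficulty is to realize the quotient as a standard Borel space, which needs a Borel choice of one point in each class of the gluing relation. For the trivial cocycle into the trivial group the gluing relation is $E$ itself, and nothing has been gained. When the kernel is trivial, the choice can be made by looking at the $\Gamma$-coordinate alone.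

\begin{proposition}\label{prop:free}
Let $E$ be a countable Borel equivalence relation on $X$, let $\Gamma$ be a countable group, and let $\alpha\colon E\to\Gamma$ be a cocycle with trivial kernel. Then there is a free Borel action of $\Gamma$ on a standard Borel space $Y$ such that $E$ is Borel bireducible with $E_\Gamma^Y$. Moreover, there is an injective Borel reduction $f\colon X\to Y$ of $E$ to $E_\Gamma^Y$ whose image meets every orbit.
\end{proposition}

\begin{proof}
On $\Gamma\times X$ put $(\gamma,x)\sim(\delta,y)$ if $x\mathrel{E}y$ and $\delta=\gamma\alpha(x,y)$. This relation is reflexive since $\alpha(x,x)=1$, symmetric since $\alpha(y,x)=\alpha(x,y)^{-1}$, and transitive by the cocycle identity. The action $\eta(\gamma,x)=(\eta\gamma,x)$ of $\Gamma$ preserves $\sim$. If $(\gamma,x)\sim(\gamma,y)$, then $\alpha(x,y)=1$ and so $x=y$: the points of a $\sim$-class have distinct first coordinates.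

Fix an enumeration of $\Gamma$, and let $s(\gamma,x)$ be the point of the class of $(\gamma,x)$ whose first coordinate comes earliest. With $g_i$ as in (LN1), this class consists of the points $(\gamma\alpha(x,g_i(x)),g_i(x))$, so $s$ is Borel, and $Y=\{w\mid s(w)=w\}$ is a Borel set meeting each class exactly once. For $w\in Y$ put $\eta\cdot w=s(\eta w)$. Then $1\cdot w=w$. For any $w\in\Gamma\times X$ we have $s(w)\sim w$, hence $\eta\,s(w)\sim\eta w$, hence
\begin{equation}\label{eq:s}
\eta\cdot s(w)=s(\eta w).
\end{equation}
Applied to $\theta w$ with $w\in Y$, this gives $\eta\cdot(\theta\cdot w)=(\eta\theta)\cdot w$, so we have a Borel action of $\Gamma$ on $Y$. It is free: if $\eta\cdot(\gamma,x)=(\gamma,x)$, then $(\eta\gamma,x)\sim(\gamma,x)$, so $\gamma=\eta\gamma\alpha(x,x)=\eta\gamma$ and $\eta=1$.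

Let $f(x)=s(1,x)$. By \eqref{eq:s}, $\eta\cdot f(y)=s(\eta,y)$, so
\[
f(x)=\eta\cdot f(y)\iff (1,x)\sim(\eta,y)\iff x\mathrel{E}y \text{ and } \eta=\alpha(x,y).
\]
Thus $f(x)$ and $f(y)$ lie in one orbit if and only if $x\mathrel{E}y$, and taking $\eta=1$ shows that $f$ is injective, again because the kernel is trivial. Every $(\gamma,x)\in Y$ equals $s(\gamma,x)=\gamma\cdot f(x)$, so the image of $f$ meets every orbit. For the same reason $(\gamma,x),(\delta,y)\in Y$ lie in one orbit if and only if $f(x),f(y)$ do, that is, if and only if $x\mathrel{E}y$. Hence $(\gamma,x)\mapsto x$ reduces $E_\Gamma^Y$ to $E$.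
\end{proof}

The next lemma is the engine of the paper. Suppose a cocycle $c$ has a kernel, but the points that $c$ fails to separate are separated by a sequence of labels $\pi_i(x)$. If the labels of equivalent points agree, after twisting by $c$, in all but finitely many places, then the finitely many disagreements can be recorded in a countable group. For a set $T$, let $\mathbb{Z}[T]$ be the free abelian group with basis $\{\langle t\rangle\mid t\in T\}$. If a group $H$ acts on $T$, it acts on $\mathbb{Z}[T]$ by permuting the basis, and $\mathbb{Z}[T]\rtimes H$ denotes the set $\mathbb{Z}[T]\times H$ with multiplication $(v,\nu)(w,\mu)=(v+\nu w,\nu\mu)$.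

\begin{lemma}\label{lem:kernel}
Let $E$ be a Borel equivalence relation on $X$ and let $c\colon E\to H$ be a cocycle into a countable group. Let $(T_i)_{i\in I}$ be a countable family of countable $H$-sets with Borel maps $\pi_i\colon X\to T_i$, and assume:
\begin{enumerate}
\item[(F)] if $x\mathrel{E}y$, then $\pi_i(x)=c(x,y)\pi_i(y)$ for all but finitely many $i$;
\item[(S)] if $x\mathrel{E}y$, $c(x,y)=1$ and $\pi_i(x)=\pi_i(y)$ for all $i$, then $x=y$.
\end{enumerate}
Let $T=\bigsqcup_iT_i$. Then
\[
\alpha(x,y)=\Big(\sum_{i\in I}\big(\langle\pi_i(x)\rangle-\langle c(x,y)\pi_i(y)\rangle\big),\ c(x,y)\Big)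
\]
is a cocycle with trivial kernel from $E$ into the countable group $\mathbb{Z}[T]\rtimes H$.
\end{lemma}

\begin{proof}
By (F) the sum is finite. Let $x\mathrel{E}y\mathrel{E}z$, $\nu=c(x,y)$ and $\mu=c(y,z)$, so that $\nu\mu=c(x,z)$. The $\mathbb{Z}[T_i]$-component of the first entry of $\alpha(x,y)\alpha(y,z)$ is
\[
\langle\pi_i(x)\rangle-\langle\nu\pi_i(y)\rangle+\nu\big(\langle\pi_i(y)\rangle-\langle\mu\pi_i(z)\rangle\big)=\langle\pi_i(x)\rangle-\langle\nu\mu\,\pi_i(z)\rangle,
\]
so the product is $\alpha(x,z)$. If $\alpha(x,y)=1$, then $c(x,y)=1$ and, since $\mathbb{Z}[T]=\bigoplus_i\mathbb{Z}[T_i]$, each difference $\langle\pi_i(x)\rangle-\langle\pi_i(y)\rangle$ vanishes separately; then $x=y$ by (S). For $t\in T_i$, the coefficient of $\langle t\rangle$ in the first entry depends only on $\pi_i(x)$, $\pi_i(y)$ and $c(x,y)$, so it is a Borel function of $(x,y)$. An element of $\mathbb{Z}[T]\rtimes H$ is determined by these countably many coefficients and its second entry, so $\alpha$ is Borel.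
\end{proof}

\begin{lemma}\label{lem:closure}
Let $E$ on $X$ and $F$ on $Z$ be countable Borel equivalence relations.
\begin{enumerate}
\item[(a)] If $E$ admits a cocycle with trivial kernel into a countable group and $f\colon Z\to X$ is a countable-to-one Borel homomorphism from $F$ to $E$, then $F$ admits such a cocycle.
\item[(b)] If $X$ is partitioned into countably many $E$-invariant Borel sets $X_j$ and each $E|X_j$ admits a cocycle with trivial kernel into a countable group $\Gamma_j$, then $E$ admits such a cocycle.
\item[(c)] Every Borel reduction of $F$ to an equivalence relation is countable-to-one.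
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\alpha\colon E\to\Gamma$ be given, and put $c(z,z')=\alpha(f(z),f(z'))$. This is a cocycle on $F$, and $c(z,z')=1$ implies $f(z)=f(z')$. Apply Lemma~\ref{lem:kernel} with a single set $T=\mathbb{N}$, the trivial action of $\Gamma$ on it, and the label $\iota$ of (LN2). Condition (F) is vacuous for a finite index set, and (S) holds because $\iota$ is injective on the fibers of $f$.

(b) Take the restricted direct product of the $\Gamma_j$, which is countable, and on $X_j$ place the given cocycle in the $j$-th factor.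

(c) Each fiber of a reduction lies in a single $F$-class.
\end{proof}

The hypothesis that $f$ is countable-to-one is what ties $F$ to $E$ in (a): a constant map is a homomorphism from any $F$ to any $E$.

\begin{proof}[Proof of Theorem~\ref{thm:criterion}]
``If'' is Proposition~\ref{prop:free}. Conversely, let $f$ be a Borel reduction of $F$ to $E_G^Y$, where the countable group $G$ acts freely. For $y,y'$ in one orbit let $\alpha(y,y')$ be the unique $g$ with $gy'=y$. If $gy'=y$ and $hy''=y'$ then $ghy''=y$, so the cocycle identity holds; the sets $\{(y,y')\mid gy'=y\}$ are Borel; and $\alpha(y,y')=1$ means $y=y'$. Now apply Lemma~\ref{lem:closure}(c) and (a).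
\end{proof}

\section{Localization, and the case of rank one}\label{sec:local}

\begin{lemma}\label{lem:countable}
The relations $\doteq$ and $\approx_n$ are countable Borel equivalence relations on $R(\mathbb{Q}^n)$, and $A\doteq B$ implies $gA\doteq gB$ for $g\in GL_n(\mathbb{Q})$.
\end{lemma}

\begin{proof}
Both relations are defined by countable quantifiers, so they are Borel. If $mA\subseteq B$ and $m'B\subseteq C$, then $mm'A\subseteq C$, which gives transitivity of $\doteq$. Invariance under $g$ holds because $g$ commutes with multiplication by $m$. Hence $gA\doteq B$ implies $g^{-1}B\doteq A$, and $gA\doteq B$, $hB\doteq C$ imply $hgA\doteq C$; so $\approx_n$ is an equivalence relation.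

The $\approx_n$-class of $A$ is the union of the $\doteq$-classes of the countably many groups $gA$, so it suffices to show that $\doteq$-classes are countable. If $mA\subseteq B$ and $mB\subseteq A$, then $mA\subseteq B\subseteq m^{-1}A$, so it suffices to show that $m^{-1}A/mA\cong A/m^2A$ is finite. For a prime $p$ and $k\ge1$ we have $pA/pkA\cong A/kA$, so by induction on the number of prime factors it suffices to show that $A/pA$ is finite. Here the finite rank enters. Any $a_0,\dots,a_n\in A$ satisfy a relation $\sum c_ia_i=0$ with integers $c_i$ of greatest common divisor $1$; not all $c_i$ are divisible by $p$, so this is a nontrivial relation in the $\mathbb{F}_p$-vector space $A/pA$. Thus $\dim_{\mathbb{F}_p}A/pA\le n$.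
\end{proof}

We recall the $p$-adic facts that we use. The ring $\mathbb{Z}_p$ is a compact open subring of the field $\mathbb{Q}_p$, and $\mathbb{Z}$ is dense in it. Every nonzero element of $\mathbb{Q}_p$ is $p^ku$ with $k\in\mathbb{Z}$ and $u$ a unit of $\mathbb{Z}_p$; integers prime to $p$ are units; and $\mathbb{Z}_{(p)}:=\mathbb{Q}\cap\mathbb{Z}_p$ consists of the fractions with denominator prime to $p$. A finite-dimensional $\mathbb{Q}_p$-vector space carries the product topology of any basis; in it linear maps are continuous, subspaces are closed, and the $\mathbb{Z}_p$-span of a basis is compact and open. A subgroup containing an open subgroup is open, and open subgroups are closed. ``Almost all $p$'' means all but finitely many primes $p$.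

For $A\in R(\mathbb{Q}^n)$ let $\widehat{A}_p\subseteq\mathbb{Q}_p^n$ be the $\mathbb{Z}_p$-span of $A$; then $\widehat{(gA)}_p=g\widehat{A}_p$ for $g\in GL_n(\mathbb{Q})$. For a $\mathbb{Z}_p$-submodule $M\le\mathbb{Q}_p^n$, the sum of all $\mathbb{Q}_p$-subspaces contained in $M$ is again contained in $M$; we call it the \emph{divisible part} $\operatorname{div}(M)$.

\begin{lemma}\label{lem:local}
Let $A,B\in R(\mathbb{Q}^n)$.
\begin{enumerate}
\item[(a)] For $x\in\mathbb{Q}^n$, we have $x\in\widehat{A}_p$ if and only if $tx\in A$ for some integer $t\ge1$ prime to $p$.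
\item[(b)] $A=\bigcap_p(\widehat{A}_p\cap\mathbb{Q}^n)$. In particular $A$ is determined by the family $(\widehat{A}_p)_p$.
\item[(c)] If $A\doteq B$, then $\operatorname{div}(\widehat{A}_p)=\operatorname{div}(\widehat{B}_p)$ for all $p$, and $\widehat{A}_p=\widehat{B}_p$ for almost all $p$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $tx\in A$ with $p\nmid t$, then $x=t^{-1}(tx)\in\widehat{A}_p$. Conversely, let $x=\sum z_ia_i$ be a finite sum with $z_i\in\mathbb{Z}_p$ and $a_i\in A$. The subgroup $L\le A$ generated by the $a_i$ is finitely generated and torsion-free, so it has a $\mathbb{Z}$-basis $l_1,\dots,l_r$. Extend it to a $\mathbb{Q}$-basis $l_1,\dots,l_n$ of $\mathbb{Q}^n$; its determinant is nonzero, so it is also a $\mathbb{Q}_p$-basis of $\mathbb{Q}_p^n$. The coordinates of $x$ in this basis are rational since $x\in\mathbb{Q}^n$, and since $x\in\sum_{j\le r}\mathbb{Z}_pl_j$, the first $r$ lie in $\mathbb{Z}_p$ and the others vanish. So the coordinates lie in $\mathbb{Z}_{(p)}$, and $tx\in L\subseteq A$ for a common denominator $t$ prime to $p$.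

(b) If $x\in\mathbb{Q}^n$ lies in every $\widehat{A}_p$, then by (a) the ideal $\{t\in\mathbb{Z}\mid tx\in A\}$ is contained in no $p\mathbb{Z}$, so it is $\mathbb{Z}$, and $x\in A$.

(c) Let $mA\subseteq B$ and $mB\subseteq A$. Then $m\widehat{A}_p\subseteq\widehat{B}_p$, so the subspace $\operatorname{div}(\widehat{A}_p)=m\operatorname{div}(\widehat{A}_p)$ lies in $\widehat{B}_p$ and hence in $\operatorname{div}(\widehat{B}_p)$; exchange $A$ and $B$ for the reverse inclusion. If $p\nmid m$, then $m$ is a unit of $\mathbb{Z}_p$, so $\widehat{A}_p=m\widehat{A}_p\subseteq\widehat{B}_p=m\widehat{B}_p\subseteq\widehat{A}_p$.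
\end{proof}

\subsection*{Rank one}

Let $n=1$. For $g=r/s\in\mathbb{Q}^*$ and $m=|rs|$ we have $mgA=r^2A\subseteq A$ and $mA=s^2gA\subseteq gA$, so $gA\doteq A$. Therefore $\approx_1$ coincides with $\doteq$.

A $\mathbb{Z}_p$-submodule of $\mathbb{Q}_p$ that contains $p^ku$, with $u$ a unit, contains $p^k\mathbb{Z}_p$. So $\widehat{A}_p$ is either $p^{-h}\mathbb{Z}_p$ for some $h\in\mathbb{Z}$, or $\mathbb{Q}_p$. Put $h_p(A)=h$ in the first case and $h_p(A)=0$ in the second. This is a Borel function of $A$, since by Lemma~\ref{lem:local}(a) the condition $p^{-k}\in\widehat{A}_p$ is Borel for each $k$. Apply Lemma~\ref{lem:kernel} to $\approx_1$ with $H=1$, with $T_p=\{p\}\times\mathbb{Z}$, and with labels $(p,h_p(A))$. Let $A\doteq B$. By Lemma~\ref{lem:local}(c), $h_p(A)=h_p(B)$ for almost all $p$, which is (F). By the same lemma, $\widehat{A}_p=\mathbb{Q}_p$ if and only if $\widehat{B}_p=\mathbb{Q}_p$; so if $h_p(A)=h_p(B)$ for all $p$, then $\widehat{A}_p=\widehat{B}_p$ for all $p$, and $A=B$. This is (S). Hence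
\[
\alpha(B,A)=\sum_p\big(\langle p,h_p(B)\rangle-\langle p,h_p(A)\rangle\big)
\]
is a cocycle with trivial kernel on $\approx_1$, and Theorem~\ref{thm:strong}(a) holds for $n=1$. For example, if $A=\mathbb{Z}[\frac12]$ and $B=\frac13A$, the isomorphisms from $A$ to $B$ are the numbers $\pm2^k/3$, while $\alpha(B,A)=\langle3,1\rangle-\langle3,0\rangle$.

The local data have been split in two. The divisible parts are responsible for the uncountably many stabilizers, but they are constant on each $\doteq$-class, so the cocycle ignores them. The integers $h_p(A)$ range over a countable set and separate the members of a $\doteq$-class, and the cocycle records how they change. No isomorphism from $A$ to $B$ is ever chosen.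

\section{A lattice in each localization}\label{sec:lattice}

In rank $n\ge2$ we need a substitute for $h_p(A)$. The module $\widehat{A}_p$ itself cannot serve as a label, because $\mathbb{Q}_p^n$ has uncountably many $\mathbb{Z}_p$-submodules (already uncountably many lines). A \emph{lattice} is a $\mathbb{Z}_p$-submodule $\Lambda$ with $p^a\mathbb{Z}_p^n\subseteq\Lambda\subseteq p^{-b}\mathbb{Z}_p^n$ for some $a,b\ge0$. The set $\mathrm{Lat}_p$ of lattices is countable, because each quotient $p^{-b}\mathbb{Z}_p^n/p^a\mathbb{Z}_p^n$ is finite, and $GL_n(\mathbb{Q}_p)$ acts on it. We want a lattice that together with $\operatorname{div}(\widehat{A}_p)$ generates $\widehat{A}_p$. The choice must be Borel in $A$ and must move correctly under $GL_n(\mathbb{Q})$ at almost all primes. Since a given $g\in GL_n(\mathbb{Q})$ preserves $\mathbb{Z}_p^n$ for almost all $p$, any construction that uses only $\widehat{A}_p$ and the standard lattice $\mathbb{Z}_p^n$ will move correctly. We therefore cut $\widehat{A}_p$ off by the first ball $p^{-e}\mathbb{Z}_p^n$, $e\ge0$, that is large enough.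

\begin{lemma}\label{lem:lambda}
Let $M$ be a $\mathbb{Z}_p$-submodule of $\mathbb{Q}_p^n$.
\begin{enumerate}
\item[(a)] There is $e\ge0$ with $p^eM\subseteq\operatorname{div}(M)+\mathbb{Z}_p^n$.
\end{enumerate}
Let $e(M)$ be the least such $e$, and let $\lambda(M)=M\cap p^{-e(M)}\mathbb{Z}_p^n$.
\begin{enumerate}
\item[(b)] $M=\operatorname{div}(M)+\lambda(M)$.
\item[(c)] If $k\in GL_n(\mathbb{Z}_p)$, then $\lambda(kM)=k\lambda(M)$. If $\varphi\in M_n(\mathbb{Z}_p)$ and $\varphi M\subseteq M$, then $\varphi\lambda(M)\subseteq\lambda(M)$.
\item[(d)] For $e\ge0$, we have $e\ge e(M)$ if and only if $p^eM\subseteq p^{e+1}M+\mathbb{Z}_p^n$.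
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $U=\operatorname{div}(M)$ and $V=\mathbb{Q}_p^n/U$, and let $\overline{M}$ and $L$ be the images of $M$ and $\mathbb{Z}_p^n$ in $V$. We must show that $p^e\overline{M}\subseteq L$ for some $e$. The idea is that an unbounded closed submodule contains a line. The module $\overline{M}$ contains no line $\mathbb{Q}_pc$ with $c\ne0$, since the preimage of such a line would be a subspace of $M$ strictly larger than $U$. It is closed in $V$: it contains a basis of its $\mathbb{Q}_p$-span $W$ and hence the $\mathbb{Z}_p$-span of that basis, so it is open and closed in $W$, and $W$ is closed in $V$. The module $L$ is compact as a continuous image of $\mathbb{Z}_p^n$, and open because it contains a basis of $V$. So $L\setminus pL$ is compact.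

Suppose that for each $i\ge0$ there is $b_i\in\overline{M}$ with $p^ib_i\notin L$. Since $L$ is open, $p^mb_i\in L$ for large $m$; let $m_i$ be the least such $m$ with $m\geq i$. Then $m_i>i$ and $c_i=p^{m_i}b_i\in L\setminus pL$. Passing to a subsequence, $c_i\to c\in L\setminus pL$, and $c\neq0$. For each $j$ we have $p^{-j}c_i=p^{m_i-j}b_i\in\overline{M}$ as soon as $m_i\ge j$, so $p^{-j}c\in\overline{M}$ because $\overline{M}$ is closed. Hence $\mathbb{Q}_pc\subseteq\overline{M}$, a contradiction.

(b) Let $e=e(M)$ and $b\in M$. Write $p^eb=u+z$ with $u\in U$ and $z\in\mathbb{Z}_p^n$. Then $p^{-e}u\in U\subseteq M$, so $p^{-e}z=b-p^{-e}u$ lies in $M\cap p^{-e}\mathbb{Z}_p^n=\lambda(M)$.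

(c) We have $\operatorname{div}(kM)=k\operatorname{div}(M)$ and $k\mathbb{Z}_p^n=\mathbb{Z}_p^n$, so $e(kM)=e(M)$ and $\lambda(kM)=k\lambda(M)$. The map $\varphi$ sends each of $M$ and $p^{-e(M)}\mathbb{Z}_p^n$ into itself, hence also their intersection.

(d) If $e\ge e(M)$, then $p^eM\subseteq p^{e-e(M)}(U+\mathbb{Z}_p^n)\subseteq U+\mathbb{Z}_p^n$, and $U=p^{e+1}U\subseteq p^{e+1}M$. Conversely, assume the inclusion in (d). Multiplying by $p^j$ gives $p^{e+j}M\subseteq p^{e+j+1}M+\mathbb{Z}_p^n$ for all $j\ge0$, and by induction $p^eM\subseteq p^{e+j}M+\mathbb{Z}_p^n$ for all $j$. For $e+j\ge e(M)$ the right side lies in $U+\mathbb{Z}_p^n$, so $e\ge e(M)$.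
\end{proof}

If $M$ is a lattice, then $\lambda(M)=M$; and $\lambda(\mathbb{Q}_p^n)=\mathbb{Z}_p^n$. The second example shows that $\lambda$ does not determine $M$ without $\operatorname{div}(M)$, and that (c) fails for $k\notin GL_n(\mathbb{Z}_p)$, since $\lambda(p\mathbb{Q}_p^n)\ne p\lambda(\mathbb{Q}_p^n)$. The purpose of (d) is to describe $e(M)$ without the divisible part, whose elements need not be rational and so cannot be reached by countable quantifiers.

For $A\in R(\mathbb{Q}^n)$ put $e_p(A)=e(\widehat{A}_p)$ and $\lambda_p(A)=\lambda(\widehat{A}_p)$. In rank one, $\lambda_p(A)=p^{-h_p(A)}\mathbb{Z}_p$.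

\begin{lemma}\label{lem:lambdap}
Let $A,B\in R(\mathbb{Q}^n)$ and $g\in GL_n(\mathbb{Q})$.
\begin{enumerate}
\item[(a)] $\lambda_p(A)\in\mathrm{Lat}_p$, and the map $\lambda_p\colon R(\mathbb{Q}^n)\to\mathrm{Lat}_p$ is Borel.
\item[(b)] If $A\doteq B$ and $\lambda_p(A)=\lambda_p(B)$ for all $p$, then $A=B$.
\item[(c)] If $gA\doteq B$, then for almost all $p$ we have $g\in GL_n(\mathbb{Z}_{(p)})$ and $\lambda_p(B)=g\lambda_p(A)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $A$ has full rank, $\widehat{A}_p$ contains the $\mathbb{Z}_p$-span of a basis of $\mathbb{Q}_p^n$, which is open and so contains $p^a\mathbb{Z}_p^n$ for some $a\ge0$. Then $p^a\mathbb{Z}_p^n\subseteq\lambda_p(A)\subseteq p^{-e_p(A)}\mathbb{Z}_p^n$.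

We claim that $e\ge e_p(A)$ if and only if
\begin{equation}\label{eq:borel}
\forall a\in A\ \ \exists b\in A:\quad p^ea-p^{e+1}b\in\mathbb{Z}_p^n .
\end{equation}
If \eqref{eq:borel} holds, the $\mathbb{Z}_p$-module $p^{e+1}\widehat{A}_p+\mathbb{Z}_p^n$ contains $p^eA$, hence $p^e\widehat{A}_p$, and Lemma~\ref{lem:lambda}(d) applies. Conversely, let $e\ge e_p(A)$ and $a\in A$. By Lemma~\ref{lem:lambda}(d) there is $\hat b=\sum z_ia_i\in\widehat{A}_p$ with $p^ea-p^{e+1}\hat b\in\mathbb{Z}_p^n$. Choose integers $t_i$ so close to $z_i$ that $(z_i-t_i)a_i\in\mathbb{Z}_p^n$. Then $b=\sum t_ia_i\in A$ satisfies $\hat b-b\in\mathbb{Z}_p^n$, so $b$ works in \eqref{eq:borel}. The quantifiers in \eqref{eq:borel} range over $\mathbb{Q}^n$, so $e_p$ is Borel.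

A lattice $\Lambda$ is open and closed and $\mathbb{Q}^n$ is dense in $\mathbb{Q}_p^n$, so $\Lambda$ is the closure of $\Lambda\cap\mathbb{Q}^n$. Hence, by Lemma~\ref{lem:local}(a), $\lambda_p(A)=\Lambda$ if and only if for every $x\in\mathbb{Q}^n$,
\[
x\in\Lambda\iff x\in p^{-e_p(A)}\mathbb{Z}_p^n \text{ and } tx\in A \text{ for some } t\ge1 \text{ prime to } p .
\]
This is a Borel condition on $A$.

(b) By Lemmas \ref{lem:lambda}(b) and \ref{lem:local}(c), $\widehat{A}_p=\operatorname{div}(\widehat{A}_p)+\lambda_p(A)=\operatorname{div}(\widehat{B}_p)+\lambda_p(B)=\widehat{B}_p$ for all $p$. Apply Lemma~\ref{lem:local}(b).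

(c) If $p$ divides no denominator of an entry of $g$ or $g^{-1}$, then $g\in GL_n(\mathbb{Z}_{(p)})\subseteq GL_n(\mathbb{Z}_p)$. For almost all $p$ we also have $\widehat{B}_p=g\widehat{A}_p$ by Lemma~\ref{lem:local}(c). Apply Lemma~\ref{lem:lambda}(c).
\end{proof}

Parts (a)--(c), the last with $g=1$, are what Lemma~\ref{lem:kernel} needs to produce a cocycle with trivial kernel on $\doteq$, exactly as in rank one. For $n\geq 2$ we must also keep track of $g$.

\section{The quasi-endomorphism algebra}\label{sec:QE}

If $gA\doteq B$, then $g$ is determined modulo the stabilizer of the $\doteq$-class of $A$. To describe this stabilizer, define the \emph{quasi-endomorphism algebra}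
\[
QE(A)=\{\varphi\in M_n(\mathbb{Q}) \mid m\varphi A\subseteq A \text{ for some integer } m\ge1\}.
\]
For a unital $\mathbb{Q}$-subalgebra $D\le M_n(\mathbb{Q})$ put
\[
X_D=\{A\in R(\mathbb{Q}^n)\mid QE(A)=D\},\qquad D^*=D\cap GL_n(\mathbb{Q}).
\]
By the Cayley--Hamilton theorem the inverse of an invertible matrix $u$ is a rational polynomial in $u$, so $D^*$ is a group. There are only countably many such $D$, since each is spanned by finitely many rational matrices.

\begin{lemma}\label{lem:QE}
Let $A,B\in R(\mathbb{Q}^n)$ and $g\in GL_n(\mathbb{Q})$.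
\begin{enumerate}
\item[(a)] $QE(A)$ is a unital $\mathbb{Q}$-subalgebra of $M_n(\mathbb{Q})$, and $QE(gA)=g\,QE(A)\,g^{-1}$.
\item[(b)] If $A\doteq B$, then $QE(A)=QE(B)$.
\item[(c)] $gA\doteq A$ if and only if $g\in QE(A)^*$.
\item[(d)] Each set $X_D$ is Borel.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $m\varphi A\subseteq A$ and $m'\psi A\subseteq A$, then $mm'(\varphi+\psi)A\subseteq A$ and $mm'\varphi\psi A\subseteq A$, and the scalar $r/s$ satisfies $s(r/s)A\subseteq A$ for $s\ge1$. Also $m\varphi A\subseteq A$ if and only if $m(g\varphi g^{-1})gA\subseteq gA$.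

(b) If $mA\subseteq B$, $mB\subseteq A$ and $k\varphi A\subseteq A$, then $m^2k\varphi B\subseteq mk\varphi A\subseteq mA\subseteq B$. So $QE(A)\subseteq QE(B)$, and we may exchange $A$ and $B$.

(c) If $gA\doteq A$, then $mgA\subseteq A$ for some $m$. Conversely, if $g\in QE(A)^*$, then also $g^{-1}\in QE(A)$, so $mgA\subseteq A$ and $mg^{-1}A\subseteq A$ for a common $m$; the second inclusion says $mA\subseteq gA$.

(d) $A\in X_D$ if and only if for every $\varphi\in M_n(\mathbb{Q})$: $\varphi\in D\iff\exists m\ge1\ \forall x\in A\ (m\varphi x\in A)$.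
\end{proof}

\begin{example}\label{ex:QE}
For every set $P$ of primes, $QE(\mathbb{Z}[P^{-1}]^n)=M_n(\mathbb{Q})$, since a multiple of any rational matrix is integral: the uncountably many stabilizers of the introduction collapse to one algebra. For smaller algebras, note that $\varphi\in QE(A)$ maps $U=\operatorname{div}(\widehat{A}_p)$ into itself, because $\varphi U=m\varphi U$ is a subspace contained in $\widehat{A}_p$. Let $n=2$ and
\[
A_0=\mathbb{Z}[\tfrac12]e_1+\mathbb{Z}[\tfrac13]e_2+\mathbb{Z}[\tfrac15](e_1+e_2),\qquad A_1=\mathbb{Z}[\tfrac12]e_1+\mathbb{Z}[\tfrac13]e_2 .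
\]
The localizations of $A_0$ at $2,3,5$ are $\mathbb{Q}_2e_1\oplus\mathbb{Z}_2e_2$, $\mathbb{Z}_3e_1\oplus\mathbb{Q}_3e_2$ and $\mathbb{Z}_5e_1\oplus\mathbb{Q}_5(e_1+e_2)$, and the others are $\mathbb{Z}_p^2$. So $e_1$, $e_2$ and $e_1+e_2$ are eigenvectors of each $\varphi\in QE(A_0)$, and $QE(A_0)=\mathbb{Q}$, the algebra of scalars. The group $A_1$ has the same localizations at $2$ and $3$, so $QE(A_1)$ is contained in the algebra $\Delta$ of diagonal matrices; and integral diagonal matrices preserve $A_1$, so $QE(A_1)=\Delta$.
\end{example}

Fix $D$ with $X_D\neq\emptyset$, and let $N=\{g\in GL_n(\mathbb{Q})\mid gDg^{-1}=D\}$. If $u\in D^*$, then $uDu^{-1}\subseteq D$ and $u^{-1}Du\subseteq D$, so $D^*\le N$; and $gD^*g^{-1}=D^*$ for $g\in N$. Put $\overline{N}=N/D^*$ and $\bar g=gD^*$. For $D=\mathbb{Q}$ this is $PGL_n(\mathbb{Q})$. For $D=\Delta\le M_2(\mathbb{Q})$, an element of $N$ permutes the two idempotents of rank one in $\Delta$, hence the two coordinate axes, and $\overline{N}$ has order $2$.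

\begin{lemma}\label{lem:c}
Let $A,B\in X_D$ with $A\approx_nB$. If $gA\doteq B$, then $g\in N$, and $c(B,A):=\bar g$ depends only on $(B,A)$. The map $c$ is a cocycle from ${\approx_n}|X_D$ to $\overline{N}$, and $c(B,A)=1$ implies $A\doteq B$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:QE}(a),(b), $D=QE(B)=QE(gA)=gDg^{-1}$, so $g\in N$. If also $g'A\doteq B$, then $g'A\doteq gA$, so $g^{-1}g'A\doteq A$ and $g^{-1}g'\in D^*$ by Lemma~\ref{lem:QE}(c). If $gA\doteq B$ and $hB\doteq C$ with $C\in X_D$, then $hgA\doteq C$, so $c(C,B)c(B,A)=c(C,A)$. The preimage of $\nu\in\overline{N}$ under $c$ is the union of the Borel sets $\{(B,A)\in X_D\times X_D\mid gA\doteq B\}$ over the $g\in N$ with $\bar g=\nu$. If $\bar g=1$, then $g\in D^*$, so $A\doteq gA\doteq B$ by Lemma~\ref{lem:QE}(c).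
\end{proof}

\section{The cocycle on $X_D$}\label{sec:XD}

We want to apply Lemma~\ref{lem:kernel} to the cocycle $c$, with labels that remember the lattices $\lambda_p(A)$. Lemma~\ref{lem:lambdap}(c) looks like condition (F), but the lemma needs an action of $\overline{N}=N/D^*$, and $D^*$ does not act trivially on $\mathrm{Lat}_p$. There are two reasons.

First, the scalar $p\in D^*$ moves every lattice. A given $g$ is integral at almost all primes, so we may try to use only the subgroup
\[
K_p=N\cap GL_n(\mathbb{Z}_{(p)}).
\]
Second, even $K_p\cap D^*$ can move lattices, and among them lattices of the form $\lambda_p(A)$ with $A\in X_D$.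

\begin{example}\label{ex:pm}
Let $A^\pm=A_1+\mathbb{Z}\,\frac{e_1\pm e_2}{5}$ with $A_1$ as in Example~\ref{ex:QE}. Since $5A^\pm\subseteq A_1\subseteq A^\pm$, the groups $A^+,A^-,A_1$ are quasi-equal and lie in $X_\Delta$. Their localizations at $p\ne5$ coincide, while $\lambda_5(A^\pm)=\Lambda^\pm:=\mathbb{Z}_5^2+\mathbb{Z}_5\frac{e_1\pm e_2}{5}$. The matrix $\operatorname{diag}(1,-1)\in K_5\cap\Delta^*$ carries $\Lambda^+$ to $\Lambda^-$. These lattices differ: each contains $\mathbb{Z}_5^2$ with index $5$, whereas $\Lambda^++\Lambda^-=\frac15\mathbb{Z}_5^2$.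
\end{example}

In the example the trouble occurs at one prime only. This is always so: at almost all $p$ the lattice $\lambda_p(A)$ is a module over the $p$-integral elements of $D$, and such lattices are fixed by $K_p\cap D^*$. Put
\[
\mathcal{R}_p=D\cap M_n(\mathbb{Z}_{(p)}),\qquad S_p=\{\Lambda\in\mathrm{Lat}_p\mid \varphi\Lambda\subseteq\Lambda \text{ for all }\varphi\in\mathcal{R}_p\},
\]
and let $\overline{K}_p\cong K_p/(K_p\cap D^*)$ be the image of $K_p$ in $\overline{N}$.

\begin{lemma}\label{lem:Sp}
\begin{enumerate}
\item[(a)] The set $S_p$ is invariant under $K_p$, and $K_p\cap D^*$ acts trivially on it. Hence $\overline{K}_p$ acts on $S_p$ by $\bar k\Lambda=k\Lambda$ for $k\in K_p$.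
\item[(b)] If $A\in X_D$, then $\lambda_p(A)\in S_p$ for almost all $p$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Conjugation by $k\in K_p$ preserves both $D$ and $M_n(\mathbb{Z}_{(p)})$, hence $\mathcal{R}_p$. So for $\Lambda\in S_p$ and $\varphi\in\mathcal{R}_p$ we have $\varphi k\Lambda=k(k^{-1}\varphi k)\Lambda\subseteq k\Lambda$. If $u\in K_p\cap D^*$, then $u,u^{-1}\in\mathcal{R}_p$, so $u\Lambda\subseteq\Lambda$ and $u^{-1}\Lambda\subseteq\Lambda$, that is, $u\Lambda=\Lambda$.

(b) The additive group $D\cap M_n(\mathbb{Z})$ is a subgroup of $\mathbb{Z}^{n^2}$, so it has finitely many generators $\psi_1,\dots,\psi_r$. They lie in $D=QE(A)$, say $m_i\psi_iA\subseteq A$. With $m=m_1\cdots m_r$ we get $m\psi A\subseteq A$ for all $\psi\in D\cap M_n(\mathbb{Z})$. Let $p\nmid m$ and $\varphi\in\mathcal{R}_p$, and choose $t\ge1$ prime to $p$ with $t\varphi\in M_n(\mathbb{Z})$. Then $mt\varphi A\subseteq A$, and $mt$ is a unit of $\mathbb{Z}_p$, so $\varphi\widehat{A}_p\subseteq\widehat{A}_p$. By Lemma~\ref{lem:lambda}(c), $\varphi\lambda_p(A)\subseteq\lambda_p(A)$.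
\end{proof}

We now have an action of the subgroup $\overline{K}_p$ and need one of $\overline{N}$. The remedy is the induced action: adjoin formal translates $[\nu,\Lambda]$, to be read as ``$\nu\Lambda$'', subject only to the rule that the elements of $\overline{K}_p$ act as they already do. Precisely, $\overline{K}_p$ acts on $\overline{N}\times S_p$ from the right by $(\nu,\Lambda)\kappa=(\nu\kappa,\kappa^{-1}\Lambda)$. Let $\overline{N}\times_{\overline{K}_p}S_p$ be the set of orbits $[\nu,\Lambda]$. Left multiplication on the first coordinate commutes with the right action, so $\mu[\nu,\Lambda]=[\mu\nu,\Lambda]$ defines an action of $\overline{N}$. Two properties are needed: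
\begin{equation}\label{eq:ind}
\kappa[1,\Lambda]=[1,\kappa\Lambda]\ \text{ for }\kappa\in\overline{K}_p,\qquad\quad [1,\Lambda]=[1,\Lambda']\ \Rightarrow\ \Lambda=\Lambda'.
\end{equation}
The first holds since $(\kappa,\Lambda)=(1,\kappa\Lambda)\kappa$. For the second, $(1,\Lambda')=(\kappa,\kappa^{-1}\Lambda)$ forces $\kappa=1$. This is where Lemma~\ref{lem:Sp}(a) is indispensable: the same construction with $K_p$ and $\mathrm{Lat}_p$ in place of $\overline{K}_p$ and $S_p$ would identify $[1,\Lambda]$ with $[1,u\Lambda]$ for all $u\in K_p\cap D^*$, and in Example~\ref{ex:pm} it could not tell $A^+$ from $A^-$.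

The finite set of primes where $\lambda_p(A)\notin S_p$ depends on $A$, so labels must be provided there too. Condition (F) tolerates finitely many exceptions, so any action on these labels will do, and we take the trivial one. Let
\[
T_p=\big(\overline{N}\times_{\overline{K}_p}S_p\big)\sqcup\mathrm{Lat}_p ,
\]
a countable $\overline{N}$-set with trivial action on the second summand, and define $\pi_p\colon X_D\to T_p$ by
\[
\pi_p(A)=\begin{cases}[1,\lambda_p(A)] & \text{if }\lambda_p(A)\in S_p,\\ \lambda_p(A)\in\mathrm{Lat}_p \ \text{(second summand)} & \text{otherwise.}\end{cases}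
\]

\begin{proposition}\label{prop:XD}
The map
\[
\alpha_D(B,A)=\Big(\sum_p\big(\langle\pi_p(B)\rangle-\langle c(B,A)\pi_p(A)\rangle\big),\ c(B,A)\Big)
\]
is a cocycle with trivial kernel from ${\approx_n}|X_D$ into the countable group $\mathbb{Z}[\bigsqcup_pT_p]\rtimes\overline{N}$.
\end{proposition}

\begin{proof}
We verify the hypotheses of Lemma~\ref{lem:kernel}. The map $c$ is a cocycle by Lemma~\ref{lem:c}, and $\pi_p$ is Borel because it is a function of $\lambda_p(A)$, which is Borel by Lemma~\ref{lem:lambdap}(a).

(F) Let $A,B\in X_D$ and $gA\doteq B$, so that $g\in N$ and $c(B,A)=\bar g$. By Lemmas \ref{lem:lambdap}(c) and \ref{lem:Sp}(b), for almost all $p$ we have $g\in K_p$, $\lambda_p(A)\in S_p$ and $\lambda_p(B)=g\lambda_p(A)$. For such $p$, Lemma~\ref{lem:Sp}(a) gives $\lambda_p(B)=\bar g\lambda_p(A)\in S_p$ with $\bar g\in\overline{K}_p$, and by \eqref{eq:ind}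
\[
\pi_p(B)=[1,\bar g\lambda_p(A)]=\bar g\,[1,\lambda_p(A)]=c(B,A)\pi_p(A).
\]

(S) Suppose $c(B,A)=1$ and $\pi_p(A)=\pi_p(B)$ for all $p$. Then $A\doteq B$ by Lemma~\ref{lem:c}. For each $p$ the common label lies in one of the two summands, and $\lambda_p(A)=\lambda_p(B)$, by \eqref{eq:ind} for the first summand and by definition for the second. So $A=B$ by Lemma~\ref{lem:lambdap}(b).
\end{proof}

\begin{example}
Let $D=\Delta$. The lattices $\Lambda^\pm$ of Example~\ref{ex:pm} are moved by an element of $K_5\cap\Delta^*$, so they are not in $S_5$, and $\alpha_\Delta(A^-,A^+)=(\langle\Lambda^-\rangle-\langle\Lambda^+\rangle,\,1)$.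

Let $D=\mathbb{Q}$ and $n=2$. Then $\mathcal{R}_p=\mathbb{Z}_{(p)}$ and $S_p=\mathrm{Lat}_p$, and all of $R(\mathbb{Q}^2)$ that is quasi-isomorphic to the group $A_0$ of Example~\ref{ex:QE} lies in $X_{\mathbb{Q}}$. Take $g=\operatorname{diag}(7,1)$. For $p\ne7$ we have $g\in K_p$ and the $p$-th term of $\alpha_{\mathbb{Q}}(gA_0,A_0)$ vanishes, so
\[
\alpha_{\mathbb{Q}}(gA_0,A_0)=\big(\langle[1,\,7\mathbb{Z}_7\oplus\mathbb{Z}_7]\rangle-\langle[\bar g,\,\mathbb{Z}_7^2]\rangle,\ \bar g\big).
\]
Here $\bar g\notin\overline{K}_7$, because $\det(rg)=7r^2$ is never a $7$-adic unit. So $[\bar g,\mathbb{Z}_7^2]$ is not of the form $[1,\Lambda]$; it is a formal translate, as it must be, since $g$ and $7g$ represent the same $\bar g$ but send $\mathbb{Z}_7^2$ to different lattices.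
\end{example}

\section{Proofs of Theorems \ref{thm:main} and \ref{thm:strong}}\label{sec:proofs}

The sets $X_D$ are not $\approx_n$-invariant: a class meets $X_{gDg^{-1}}$ for all $g$ as soon as it meets $X_D$. We move every group into a piece indexed by a fixed representative of the conjugacy class of its algebra.

\begin{proof}[Proof of Theorem~\ref{thm:strong}(a)]
Let $\mathcal{D}$ be a set of representatives for the $GL_n(\mathbb{Q})$-conjugacy classes of unital subalgebras of $M_n(\mathbb{Q})$, and let $X'=\bigsqcup_{D\in\mathcal{D}}X_D$, a Borel set by Lemma~\ref{lem:QE}(d). If $A,B\in X'$ and $gA\doteq B$, then $QE(B)=g\,QE(A)\,g^{-1}$, so $QE(A)=QE(B)$ as both lie in $\mathcal{D}$. Thus the nonempty sets $X_D$ with $D\in\mathcal{D}$ form a countable partition of $X'$ into invariant Borel sets for ${\approx_n}|X'$. By Proposition~\ref{prop:XD} and Lemma~\ref{lem:closure}(b), the relation ${\approx_n}|X'$ admits a cocycle with trivial kernel into a countable group.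

Fix an enumeration of $GL_n(\mathbb{Q})$. For $A\in R(\mathbb{Q}^n)$ let $h_A$ be the first $h$ with $h\,QE(A)\,h^{-1}\in\mathcal{D}$, and put $f(A)=h_AA$, which lies in $X'$ by Lemma~\ref{lem:QE}(a). The element $h_A$ depends only on $QE(A)$, so $f$ agrees with a single matrix on each of the countably many Borel sets $X_D$, and $f$ is Borel. Since $f(A)\cong_nA$, the map $f$ is a homomorphism from $\approx_n$ to ${\approx_n}|X'$, and each fiber lies in one $\cong_n$-class and is countable. By Lemma~\ref{lem:closure}(a) there is a cocycle $\alpha\colon{\approx_n}\to\Gamma$ with trivial kernel and $\Gamma$ countable.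

Let $F\subseteq{\approx_n}$ be a Borel equivalence relation. Then $F$ is countable by Lemma~\ref{lem:countable}, and $\alpha|F$ is a cocycle with trivial kernel. Proposition~\ref{prop:free} shows that $F$ is Borel bireducible with $E_\Gamma^Y$ for a free Borel action of $\Gamma$, and it provides an injective Borel reduction of $F$ to $E_\Gamma^Y$ whose image $Y_0$ meets every orbit. By (LN3), $Y_0$ is Borel and this reduction is a Borel isomorphism of $F$ with $E_\Gamma^Y|Y_0$. The orbit relation of a subgroup of $GL_n(\mathbb{Q})$ is Borel and contained in $\cong_n$, which is contained in $\approx_n$.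
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $F={\cong_n}$ in Theorem~\ref{thm:strong}(a).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}(b)]
By part (a) and Lemma~\ref{lem:closure}(b), the countable Borel equivalence relation $\approx$ admits a cocycle with trivial kernel into a countable group. If $F$ has a countable-to-one Borel homomorphism to $\approx$, then $F$ admits such a cocycle by Lemma~\ref{lem:closure}(a), and $F$ is essentially free by Theorem~\ref{thm:criterion}. A Borel reduction of $F$ to $\approx$ is such a homomorphism by Lemma~\ref{lem:closure}(c).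
\end{proof}

\begin{thebibliography}{9}

\bibitem{popa}
\emph{Popa superrigidity and countable Borel equivalence relations},
\texttt{http://sites.math.rutgers.edu/\textasciitilde sthomas/Popa2.pdf}.

\end{thebibliography}
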